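\title{Localized eigenfunctions need not dominate the spectrum of a post critically finite self-similar set}

\begin{abstract}
On a post critically finite self-similar set the Laplacian may have eigenfunctions that satisfy the Dirichlet and the Neumann condition on the boundary at the same time. It has been conjectured that, as soon as one such eigenfunction exists, the remaining eigenvalues are negligible: their counting function $\rho^F_*(x)$ should be $o(x^{d_S/2})$, and of exact order $x^{\kappa_F}$ for some $\kappa_F<d_S/2$. We show that this is false. We first prove a criterion, valid for every connected post critically finite set with a regular harmonic structure, that decides whether $\rho^F_*(x)=o(x^{d_S/2})$ or $\rho^F_*(x)$ is comparable to $x^{d_S/2}$. We then construct an interval with twigs, generated by three maps and with two boundary points, which is in the lattice case, has a pre-localized eigenfunction, and satisfies $\liminf\rho^F_*(x)/x^{d_S/2}>0$. The proof reduces the eigenvalue problem to a scalar second-order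 recursion for a transfer matrix.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a connected post critically finite (p.c.f.) self-similar set generated by contractions $F_1,\dots,F_N$, $N\ge2$, with boundary $V_0$. Fix a regular harmonic structure on $K$ with renormalization factors $r_1,\dots,r_N\in(0,1)$, let $(\mathcal E,\mathcal F)$ be its energy form, and let $\mu$ be the self-similar probability measure with weights $\mu_1,\dots,\mu_N>0$. These data define a Laplacian $\Delta_\mu$; the definitions are recalled in Section~\ref{sec:forms}. For $*=D$ (Dirichlet) or $*=N$ (Neumann) boundary conditions on $V_0$, let $\rho_*(x)$ be the number of eigenvalues of $-\Delta_\mu$ that are at most $x$, counted with multiplicity.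

Put $\gamma_i=\sqrt{r_i\mu_i}$. If $-\Delta_\mu u=\lambda u$, then $u\circ F_i$ solves the same equation with $\gamma_i^2\lambda$ in place of $\lambda$. Cutting $K$ into its cells $F_iK$ changes the counting function by a bounded amount, so $\rho_*(x)$ is close to $\sum_i\rho_*(\gamma_i^2x)$. The power $x^{d/2}$ is invariant under this operation exactly when
\[
\sum_{i=1}^N\gamma_i^{\,d}=1 .
\]
The solution $d=d_S$ is the \emph{spectral exponent}; we write $d$ for it throughout. The \emph{lattice case} is the case in which the group $\sum_i\mathbb Z\log\gamma_i$ is a discrete subgroup of $\mathbb R$, and then $T>0$ denotes its positive generator, as in the Kigami--Lapidus theorem. Otherwise we are in the \emph{non-lattice case}.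

An eigenfunction is \emph{pre-localized} if it vanishes on $V_0$ together with all its normal derivatives. Let $E^W(k)$ be the space of such functions with eigenvalue $k$, and put
\[
\rho^W(x)=\sum_{k\le x}\dim E^W(k),\qquad \rho^F_*(x)=\rho_*(x)-\rho^W(x).
\]
On the unit interval there is no such function, because a solution of $-u''=ku$ with $u(0)=u'(0)=0$ vanishes; there $\rho^F_*=\rho_*$. If, on the other hand, $K$ carries a pre-localized eigenfunction $u$, it can be copied into any cell. Let $S_iu$ be the function equal to $u\circ F_i^{-1}$ on $F_iK$ and to $0$ elsewhere. Then $S_iE^W(\gamma_i^2k)\subset E^W(k)$, and iteration produces eigenfunctions supported in arbitrarily small cells. The two parts of the spectrum have the following asymptotics.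

\begin{theorem}[{\cite[Theorem 3.5]{DLE}}]\label{thm:known}
Assume that a pre-localized eigenfunction exists.
\begin{enumerate}
\item[(1)] In the lattice case, as $x\to\infty$,
\[
\rho^W(x)=\bigl(G^W(\tfrac12\log x)+o(1)\bigr)x^{d/2},\qquad \rho^F_*(x)=\bigl(G^F(\tfrac12\log x)+o(1)\bigr)x^{d/2},
\]
where $G^W$ is a discontinuous $T$-periodic function with $0<\inf G^W<\sup G^W<\infty$, and $G^F$ is a non-negative continuous $T$-periodic function independent of $*\in\{D,N\}$.
\item[(2)] In the non-lattice case the limits of $\rho^W(x)/x^{d/2}$ and $\rho^F_*(x)/x^{d/2}$ exist.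
\end{enumerate}
\end{theorem}

So in the lattice case a single pre-localized eigenfunction forces the localized eigenvalues to take a positive share of the spectrum, while the theorem leaves open whether the other share $G^F$ is positive. Since whatever localizes one eigenfunction is present in every cell and at every scale, it is tempting to guess an all-or-nothing law: either no eigenfunction is localized, as on the interval, or almost all are. This is the content of the following conjecture.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 3.6]{DLE}). \emph{Assume that a pre-localized eigenfunction exists. Then $G^F\equiv0$ in the lattice case and $\lim_{x\to\infty}\rho^F_*(x)/x^{d/2}=0$ in the non-lattice case. Moreover, for some $0<\kappa_F<d/2$,}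
\[
0<\liminf_{x\to\infty}\rho^F_*(x)/x^{\kappa_F}\le\limsup_{x\to\infty}\rho^F_*(x)/x^{\kappa_F}<\infty .
\]

We disprove the conjecture in two steps. The first is a general bookkeeping result that compares what is \emph{new} at the scale of $K$, in the sense of not being inherited from the cells. Let
\[
\mathcal N(k)=E^W(k)\Big/\bigoplus_{i}S_iE^W(\gamma_i^2k),\qquad R(x)=\sum_{k\le x}\dim\mathcal N(k),\qquad \beta(x)=\rho_D(x)-\sum_i\rho_D(\gamma_i^2x).
\]
Thus $R$ counts localized eigenfunctions modulo copies, and $\beta$ is the gain in the Dirichlet counting function when the cells are glued together.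

\begin{theorem}\label{thm:criterion}
Let $K$ be any connected p.c.f.\ self-similar set with a regular harmonic structure and a self-similar measure. The integral
\[
J=\int_0^\infty\bigl(\beta(x)-R(x)\bigr)x^{-d/2-1}\,dx
\]
exists in $[0,\infty)$. If $J=0$, then $\rho^F_*(x)=o(x^{d/2})$. If $J>0$, then for $*=D,N$
\[
0<\frac{d\,J}{2(N-1)}\le\liminf_{x\to\infty}\frac{\rho^F_*(x)}{x^{d/2}}\le\limsup_{x\to\infty}\frac{\rho^F_*(x)}{x^{d/2}}<\infty .
\]
Thus $\rho^F_*(x)=o(x^{d/2})$ if and only if $\sum_k\dim\mathcal N(k)\,k^{-d/2}=\frac d2\int_0^\infty\beta(x)\,x^{-d/2-1}\,dx$.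
\end{theorem}

The first assertion of the conjecture therefore demands an exact balance between new localized eigenvalues and new Dirichlet eigenvalues. The second step is a family of examples in which the balance fails. For $0<s<\sqrt5-2$ let $K\subset\mathbb C$ be the self-similar set of
\begin{equation}\label{eq:maps}
F_1(z)=\frac z2,\qquad F_2(z)=\frac{1+z}2,\qquad F_3(z)=\frac12+\frac{i}{10}z
\end{equation}
(Figure~\ref{fig:K}), with
\begin{equation}\label{eq:weights}
r_1=r_2=\frac12,\qquad r_3=r:=\frac{s^2}{1-4s},\qquad \mu_1=\mu_2=2s,\qquad \mu_3=1-4s .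
\end{equation}
The condition $s<\sqrt5-2$ is equivalent to $s^2+4s-1<0$, that is, to $r<1$. We have $\gamma_1^2=\gamma_2^2=s$ and $\gamma_3^2=s^2$, so this is the lattice case with $T=\frac12\log\frac1s$. The number $\omega:=s^{d/2}$ satisfies $2\omega+\omega^2=1$, hence $\omega=\sqrt2-1$ for every $s$. Section~\ref{sec:example} shows that $K$ is connected and p.c.f.\ with $V_0=\{0,1\}$ and that \eqref{eq:weights} defines a regular harmonic structure.

\begin{theorem}\label{thm:example}
\begin{enumerate}
\item[(i)] For every $s\in(0,\sqrt5-2)$ and $*\in\{D,N\}$,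
\[
\liminf_{x\to\infty}\frac{\rho^F_*(x)}{x^{d/2}}\ge\frac{\omega^3}2\,(\lambda_1^D)^{-d/2}>0,
\]
where $\lambda_1^D$ is the first Dirichlet eigenvalue.
\item[(ii)] There is $s_*\in\bigl(\frac18,\frac{\sqrt6-2}2\bigr)$ for which a pre-localized eigenfunction exists.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false. For $s=s_*$ both of its assertions fail: $\inf G^F>0$, and $\rho^F_*(x)/x^\kappa\to\infty$ for every $\kappa<d/2$.
\end{corollary}

\begin{proof}
By (ii), Theorem~\ref{thm:known}(1) applies. For $t\in\mathbb R$ and $x_n=e^{2(t+nT)}$ we have $G^F(t)=\lim_n\rho^F_*(x_n)/x_n^{d/2}$, which is at least the lower bound in (i). The second claim follows from $\rho^F_*(x)/x^\kappa=x^{d/2-\kappa}\cdot\rho_*^F(x)/x^{d/2}$.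
\end{proof}

Whether the limit in Theorem~\ref{thm:known}(2) can be positive in a non-lattice example with a pre-localized eigenfunction is not decided here.

The idea behind the example is that on a tree-like set localization requires two different pieces to resonate at the same frequency. Such double resonances are subject to strong constraints, so they can be bounded for all $s$ at once, which gives (i); and one of them can be produced by tuning $s$, which gives (ii). Section~\ref{sec:tree} shows the mechanism on a finite tree. On $K$ the two-point boundary allows a transfer matrix, and the relation $\gamma_3^2=(\gamma_1^2)^2$ turns self-similarity into a closed recursion for one of its entries along the sequence $\lambda,s\lambda,s^2\lambda,\dots$ (Sections~\ref{sec:transfer} and~\ref{sec:A}). Sections~\ref{sec:new}--\ref{sec:tuning} locate the new localized eigenfunctions, count them, compare them with $\beta$, and tune $s$.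

\section{Energy forms, normal derivatives and gluing}\label{sec:forms}

We recall the setting from \cite{Kig}. All functions are real-valued. Every sequence $w_1w_2\cdots$ in $\{1,\dots,N\}$ is the \emph{code} of the unique point of $\bigcap_mF_{w_1}\circ\cdots\circ F_{w_m}(K)$. The \emph{critical set} consists of the codes of the points in $\bigcup_{i\ne j}F_iK\cap F_jK$, and the \emph{post critical set} consists of all sequences obtained from a critical one by deleting $n\ge1$ initial symbols. The set $K$ is p.c.f.\ if the post critical set is finite. Then $V_0$ is the set of points with a post critical code, $V_1=\bigcup_iF_iV_0\supset V_0$, and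
\begin{equation}\label{eq:overlap}
F_iK\cap F_jK=F_iV_0\cap F_jV_0\qquad(i\ne j).
\end{equation}
A \emph{harmonic structure} consists of a form $\mathcal E_0(u)=\sum_{x,y\in V_0}c_{xy}(u(x)-u(y))^2$ with $c_{xy}\ge0$, vanishing only on constants, and numbers $r_i>0$ such that, for each $u$ on $V_0$, the minimum of $\sum_ir_i^{-1}\mathcal E_0(v\circ F_i)$ over all extensions $v$ of $u$ to $V_1$ equals $\mathcal E_0(u)$. It is \emph{regular} if all $r_i<1$. The forms defined by $\mathcal E_m(u)=\sum_ir_i^{-1}\mathcal E_{m-1}(u\circ F_i)$ increase with $m$; one sets $\mathcal E(u)=\lim_m\mathcal E_m(u)$ and $\mathcal F=\{u\in C(K):\mathcal E(u)<\infty\}$, and writes $\mathcal E(u,v)$ for the associated bilinear form. We use the following standard facts, and write $u_i=u\circ F_i$.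
\begin{enumerate}
\item[(F1)] For $u\in C(K)$: $u\in\mathcal F$ if and only if all $u_i\in\mathcal F$. Moreover $\mathcal E(u,v)=\sum_ir_i^{-1}\mathcal E(u_i,v_i)$ and $\int f\,d\mu=\sum_i\mu_i\int f_i\,d\mu$.
\item[(F2)] (Markov property.) If $u\in\mathcal F$ and $\bar u=\min(\max(u,0),1)$, then $\mathcal E(\bar u)\le\mathcal E(u)$.
\item[(F3)] $\mathcal E$ vanishes only on constants, and $\mathcal F$ modulo constants is a Hilbert space. The \emph{resistance} $\operatorname{res}(x,y)=\sup\{|u(x)-u(y)|^2/\mathcal E(u)\}$ is a metric that induces the topology of $K$; in particular it is bounded.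
\item[(F4)] Any function on a finite subset of $K$ extends to an element of $\mathcal F$. Among the extensions of a function $u$ on $V_0$ there is a unique one of minimal energy, the \emph{harmonic} function $h$; it satisfies $\mathcal E(h)=\mathcal E_0(u)$ and $\mathcal E(h,v)=0$ for $v\in\mathcal F_0:=\{v\in\mathcal F:v|_{V_0}=0\}$.
\item[(F5)] The embedding $\mathcal F\hookrightarrow L^2(\mu)$ is compact.
\end{enumerate}

\subsection*{Solutions without boundary condition}
For $\lambda\ge0$ let $H(\lambda)$ be the space of $u\in\mathcal F$ with $\mathcal E(u,v)=\lambda\int uv\,d\mu$ for all $v\in\mathcal F_0$. For such $u$ the functional $v\mapsto\mathcal E(u,v)-\lambda\int uv\,d\mu$ on $\mathcal F$ depends only on $v|_{V_0}$, which is arbitrary by (F4). So there are unique numbers $\partial u(x)$, $x\in V_0$, with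
\begin{equation}\label{eq:weak}
\mathcal E(u,v)-\lambda\int uv\,d\mu=\sum_{x\in V_0}\partial u(x)\,v(x)\qquad(v\in\mathcal F).
\end{equation}
The elements of $H(\lambda)$ are the solutions of $-\Delta_\mu u=\lambda u$, and $\partial u(x)$ are their normal derivatives; on $[0,1]$ with $\mathcal E(u)=\int u'^2$ one has $\partial u(0)=-u'(0)$ and $\partial u(1)=u'(1)$. Dirichlet eigenfunctions are the $u\in H(\lambda)$ with $u|_{V_0}=0$, Neumann eigenfunctions those with $\partial u=0$, and $E^W(\lambda)=\{u\in H(\lambda):u=\partial u=0\text{ on }V_0\}$. The left side of \eqref{eq:weak} is symmetric in $u,v$, which gives \emph{Green's identity}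
\begin{equation}\label{eq:green}
\sum_{x\in V_0}\bigl(u(x)\,\partial v(x)-v(x)\,\partial u(x)\bigr)=0\qquad(u,v\in H(\lambda)).
\end{equation}
For $h\in\mathcal F_0$ the function $S_ih$ vanishes on $V_1$ and on $F_jK$, $j\ne i$, by \eqref{eq:overlap}; so it is continuous, lies in $\mathcal F_0$ by (F1), and
\begin{equation}\label{eq:scaling}
\mathcal E(S_ih)=r_i^{-1}\mathcal E(h),\qquad\int(S_ih)^2\,d\mu=\mu_i\int h^2\,d\mu .
\end{equation}

\begin{lemma}[Gluing]\label{lem:gluing}
Let $u\in C(K)$. Then $u\in H(\lambda)$ if and only if $u_i\in H(\gamma_i^2\lambda)$ for all $i$ and the sum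
\[
\Sigma(y)=\sum_{(i,x):\ x\in V_0,\ F_i(x)=y}r_i^{-1}\partial u_i(x)
\]
vanishes at each $y\in V_1\setminus V_0$. In that case $\Sigma(y)=\partial u(y)$ for $y\in V_0$.
\end{lemma}

\begin{proof}
By (F1), for $u,v\in\mathcal F$,
\[
\mathcal E(u,v)-\lambda\int uv\,d\mu=\sum_ir_i^{-1}\Bigl[\mathcal E(u_i,v_i)-\gamma_i^2\lambda\int u_iv_i\,d\mu\Bigr].
\]
If $u\in H(\lambda)$, the choice $v=S_ih$ with $h\in\mathcal F_0$ gives $u_i\in H(\gamma_i^2\lambda)$. If all $u_i\in H(\gamma_i^2\lambda)$, then by \eqref{eq:weak} the right side equals $\sum_{y\in V_1}v(y)\Sigma(y)$, and $v|_{V_1}$ is arbitrary.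
\end{proof}

In particular $S_iE^W(\gamma_i^2k)\subset E^W(k)$. The sum of these subspaces is direct, since $u=\sum_iS_ih_i$ forces $h_i=u_i$. Summing $\dim E^W(k)=\sum_i\dim E^W(\gamma_i^2k)+\dim\mathcal N(k)$ over $k\le x$ gives
\begin{equation}\label{eq:renewW}
\rho^W(x)=\sum_i\rho^W(\gamma_i^2x)+R(x).
\end{equation}

\subsection*{Counting functions and Green operators}
Let $W\subset\mathcal F$ be the subspace of functions vanishing on a given finite set. The eigenvalues of $(\mathcal E,W)$ are the $\lambda$ for which some nonzero $u\in W$ satisfies $\mathcal E(u,v)=\lambda\int uv\,d\mu$ for all $v\in W$. By (F5) and the min--max principle, their number up to $x$ is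
\[
\rho(x;W)=\max\Bigl\{\dim L:\ L\subset W,\ \mathcal E(u)\le x\int u^2\,d\mu\text{ on }L\Bigr\}.
\]
We have $\rho_D=\rho(\cdot\,;\mathcal F_0)$ and $\rho_N=\rho(\cdot\,;\mathcal F)$. If $W'\subset W$ has codimension $c$, intersecting $L$ with $W'$ gives
\begin{equation}\label{eq:minmax}
\rho(x;W')\le\rho(x;W)\le\rho(x;W')+c .
\end{equation}
If $W$ is a direct sum that is orthogonal for both $\mathcal E$ and $L^2(\mu)$, the counting functions of the summands add.

Suppose that $W$ is defined by vanishing on a nonempty subset of $V_0$. Then $(W,\mathcal E)$ is a Hilbert space, and $\|f\|_\infty^2\le\mathcal E(f)\sup\operatorname{res}$ on $W$ by (F3). The \emph{Green operator} $\mathcal G:L^2(\mu)\to W$ is defined by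
\[
\mathcal E(\mathcal Gh,f)=\int hf\,d\mu\qquad(f\in W).
\]
As an operator on $L^2(\mu)$ it is compact by (F5), and self-adjoint and non-negative since $\int h\,\mathcal Gk\,d\mu=\mathcal E(\mathcal Gh,\mathcal Gk)$. Its nonzero eigenvalues are the reciprocals of the eigenvalues of $(\mathcal E,W)$, with the same eigenfunctions, so $\|\mathcal G\|$ is the reciprocal of the first eigenvalue. We use it in one way only:
\begin{equation}\label{eq:resolvent}
\begin{gathered}
\text{if }\phi\in\mathcal F,\ \mathcal E(\phi,\cdot)=0\text{ on }W,\ u\in L^2(\mu)\text{ and }(1-\lambda\mathcal G)u=\phi,\\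
\text{then }u-\phi\in W\text{ and }\mathcal E(u,f)=\lambda\textstyle\int uf\,d\mu\text{ for all }f\in W.
\end{gathered}
\end{equation}
Indeed $u-\phi=\lambda\mathcal Gu$.

\section{A renewal inequality and the criterion}\label{sec:criterion}

Both $\rho_D$ and $\rho^W$ satisfy an equation $f(x)=\sum_if(\gamma_i^2x)+g(x)$, and so does their difference. The weight $x^{-d/2-1}\,dx$ is the one for which the homogeneous part of this equation cancels, up to a boundary term that measures $f(X)/X^{d/2}$.

\begin{lemma}\label{lem:renewal}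
Let $f:[0,\infty)\to[0,\infty)$ be nondecreasing and zero near $0$. Put $g(x)=f(x)-\sum_if(\gamma_i^2x)$ and $I(X)=\int_0^Xg(x)x^{-d/2-1}\,dx$. Then for all $X>0$
\[
\frac{2(1-\gamma_1^d)}d\cdot\frac{f(\gamma_1^2X)}{X^{d/2}}\le I(X)\le\frac{2(N-1)}d\cdot\frac{f(X)}{X^{d/2}} .
\]
\end{lemma}

\begin{proof}
A change of variable gives $\int_0^Xf(\gamma_i^2x)x^{-d/2-1}\,dx=\gamma_i^d\int_0^{\gamma_i^2X}f(x)x^{-d/2-1}\,dx$. Since $\sum_i\gamma_i^d=1$,
\[
I(X)=\sum_i\gamma_i^d\int_{\gamma_i^2X}^Xf(x)x^{-d/2-1}\,dx .
\]
Now $\gamma_i^d\int_{\gamma_i^2X}^Xx^{-d/2-1}\,dx=\frac2d(1-\gamma_i^d)X^{-d/2}$ and $\sum_i(1-\gamma_i^d)=N-1$. For the upper bound use $f\le f(X)$ in every term; for the lower bound keep the term $i=1$ and use $f\ge f(\gamma_1^2X)$.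
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The space of $u\in\mathcal F$ with $u|_{V_1}=0$ is $\bigoplus_iS_i\mathcal F_0$, a sum that is orthogonal for $\mathcal E$ and in $L^2(\mu)$. By \eqref{eq:scaling} its counting function is $\sum_i\rho_D(\gamma_i^2x)$, and it has codimension $\#(V_1\setminus V_0)$ in $\mathcal F_0$. By \eqref{eq:minmax},
\[
0\le\beta\le\#(V_1\setminus V_0).
\]
Also $\beta=0$ below $\lambda_1^D>0$, so $\int_0^\infty\beta x^{-d/2-1}\,dx<\infty$. The lower bound of Lemma~\ref{lem:renewal} with $f=\rho_D$, $g=\beta$ gives $\rho_D(x)=O(x^{d/2})$.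

Next let $f=\rho^F_D$. Each $E^W(k)$ is a subspace of the Dirichlet eigenspace $E_D(k)$, so $f(x)=\sum_{k\le x}(\dim E_D(k)-\dim E^W(k))$ is non-negative and nondecreasing, and $g=\beta-R$ by \eqref{eq:renewW}. The lower bound of the lemma gives $I(X)\ge0$, that is, $\int_0^XRx^{-d/2-1}\,dx\le\int_0^X\beta x^{-d/2-1}\,dx$ for all $X$. Hence the integral of $Rx^{-d/2-1}$ converges and $I(X)\to J\in[0,\infty)$. The upper bound of the lemma gives $\liminf f(X)/X^{d/2}\ge dJ/(2(N-1))$. If $J=0$, the lower bound gives $f(\gamma_1^2X)=o(X^{d/2})$. The $\limsup$ is finite because $\rho^F_D\le\rho_D$. By \eqref{eq:minmax}, $0\le\rho_N-\rho_D\le\#V_0$, so the same holds for $*=N$. Finally,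
\begin{equation}\label{eq:Rsum}
\frac d2\int_0^\infty R(x)x^{-d/2-1}\,dx=\sum_k\dim\mathcal N(k)\,\frac d2\int_k^\infty x^{-d/2-1}\,dx=\sum_k\dim\mathcal N(k)\,k^{-d/2},
\end{equation}
which turns $J=0$ into the last statement.
\end{proof}

\begin{example}\label{ex:interval}
Let $K=[0,1]$ with the maps $F_1,F_2$ of \eqref{eq:maps}, $r_i=\mu_i=\frac12$ and $\mathcal E(u)=\int u'^2$. Then $\gamma_i=\frac12$, $d=1$, $R=0$ and $\rho_D(x)=\lfloor\sqrt x/\pi\rfloor$. The function $\beta(x)=\lfloor\sqrt x/\pi\rfloor-2\lfloor\sqrt x/2\pi\rfloor$ equals $1$ on the intervals $[k^2\pi^2,(k+1)^2\pi^2)$ with $k$ odd and $0$ elsewhere. So $\frac12J=\frac1\pi(1-\frac12+\frac13-\cdots)=\frac{\log2}\pi$, and this is the lower bound of Theorem~\ref{thm:criterion}; the true limit is $\frac1\pi$.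
\end{example}

The weight $k^{-d/2}$ in \eqref{eq:Rsum} favors the bottom of the spectrum, because a low eigenvalue has more copies below a given height. To obtain $J>0$ it is enough that $\beta$ becomes positive early, while new localized eigenvalues appear late and are not too numerous.

\section{Localization by double resonance on a finite tree}\label{sec:tree}

Take a segment with consecutive points $p,y_1,y_2,q$, where $[p,y_1]$ and $[y_2,q]$ have length $1$ and $[y_1,y_2]$ has length $L$, and attach a twig of length $\ell$ at each of $y_1,y_2$. Consider continuous functions with $-u''=k^2u$, $k>0$, on each edge, with $u'=0$ at the tips of the twigs, and with Kirchhoff's condition at $y_1,y_2$: the derivatives along the three edges leaving the vertex add up to $0$. Suppose that $u=u'=0$ at $p$ and at $q$.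

Then $u=0$ on $[p,y_1]$ and on $[y_2,q]$. Hence $u=\alpha_j\sin kt$ on the twig at $y_j$ and $u=\alpha\sin kt$ on $[y_1,y_2]$, where $t$ is the distance from $y_j$, respectively $y_1$. The remaining conditions are
\[
\alpha_j\cos k\ell=0,\qquad\alpha\sin kL=0,\qquad\alpha_1+\alpha=0,\qquad\alpha_2-\alpha\cos kL=0 .
\]
A nonzero solution has $\alpha\ne0$, so it exists if and only if $\cos k\ell=0$ and $\sin kL=0$, and it is then unique up to a factor. The flux that leaves the middle segment must be absorbed by the twigs. This needs $k^2$ to be an eigenvalue of the twig with Dirichlet condition at the base and Neumann condition at the tip, and at the same time a Dirichlet eigenvalue of the segment. That happens for some $k$ exactly when $L/\ell=2j/(2i+1)$ with integers $j\ge1$, $i\ge0$: localization is a coincidence of parameters. Even then it concerns only part of the spectrum. At most $\ell\sqrt x/\pi+1$ values $k^2\le x$ satisfy $\cos k\ell=0$, whereas the Dirichlet counting function is $(2+L+2\ell)\sqrt x/\pi+O(1)$, as one sees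 by imposing $u=0$ at the four remaining vertices and arguing as in \eqref{eq:minmax}.

On $K$ the same mechanism operates, with twigs at every scale whose spectra are scaled copies of that of $K$ itself. The work consists in showing that no other mechanism exists, and in controlling the coincidences without explicit formulas.

\section{An interval with twigs}\label{sec:example}

From now on $K$, $r$ and $\mu$ are given by \eqref{eq:maps} and \eqref{eq:weights}. Put $p=0$, $q=1$, $a=\frac12$, $o=F_3(q)$.

\begin{figure}[ht]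
\centering
\begin{tikzpicture}[x=12cm,y=12cm]
\draw[gray] (0,0)--(1,0) (.5,0)--(.5,.1) (.5,.05)--(.49,.05);
\foreach \x in {.125,.875} \draw[gray] (\x,0)--(\x,.025);
\foreach \x in {.0625,.1875,.8125,.9375} \draw[gray] (\x,0)--(\x,.0125);
\draw[very thick] (.25,.05)--(.25,0)--(.75,0)--(.75,.05);
\foreach \x in {.375,.625} \draw[very thick] (\x,0)--(\x,.025);
\foreach \x in {.3125,.4375,.5625,.6875} \draw[very thick] (\x,0)--(\x,.0125);
\node[below] at (0,0) {$p$}; \node[below] at (1,0) {$q$}; \node[below] at (.5,0) {$a$};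
\node[below] at (.25,0) {$F_1(a)$}; \node[below] at (.75,0) {$F_2(a)$}; \node[above] at (.5,.1) {$o$};
\end{tikzpicture}
\caption{The self-similar set of $z/2$, $(1+z)/2$ and $\frac12+\frac i{10}z$; only segments of length at least $\frac1{100}$ are drawn. The three cells of the first level are the left half, the right half and the twig from $a$ to $o$; they meet only at $a$. The thick part consists of the four second-level cells that support the pre-localized eigenfunction of Proposition~\ref{prop:exist}: two twigs and the part of $K$ between them, without the central twig.}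
\label{fig:K}
\end{figure}

\subsection*{Geometry}
Let $\Omega=\{x+iy:0\le x\le1,\ |y|\le\frac12\min(x,1-x)\}$ be the rhombus with vertices $0$, $1$, $\frac12\pm\frac i4$. The maps $F_1,F_2$ are homotheties of ratio $\frac12$ centered at vertices of $\Omega$, and $F_3$ sends the vertices to $\frac12$, $\frac12+\frac i{10}$, $\frac12\mp\frac1{40}+\frac i{20}$, which lie in $\Omega$. So $F_i\Omega\subset\Omega$ and $K\subset\Omega$. The set $F_1\Omega$ lies in $\operatorname{Re}z\le\frac12$, the set $F_2\Omega$ lies in $\operatorname{Re}z\ge\frac12$, and each meets the line $\operatorname{Re}z=\frac12$ only at $a$. A point $\frac12+\xi+i\eta$ satisfies $|\xi|\le\frac12\eta$ if it lies in $F_3\Omega$, and $|\eta|\le\frac12|\xi|$ if it lies in $F_1\Omega\cup F_2\Omega$; both hold only at $a$. Since $p,q\in K$ are the fixed points of $F_1,F_2$,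
\[
F_iK\cap F_jK=\{a\}\quad(i\ne j),\qquad a=F_1(q)=F_2(p)=F_3(p).
\]
The point $p$ lies only in $F_1K$ and $q$ only in $F_2K$, so their codes are $111\cdots$ and $222\cdots$. The critical set is $\{1222\cdots,\ 2111\cdots,\ 3111\cdots\}$, the post critical set is $\{111\cdots,\ 222\cdots\}$, and therefore $K$ is p.c.f.\ with $V_0=\{p,q\}$ and $V_1=\{p,q,a,o\}$.

Let $K_0=[0,1]=F_1K_0\cup F_2K_0$ and $K_{n+1}=\bigcup_iF_iK_n$. Then $K_0\subset K_1$, hence $K_n\subset K_{n+1}$ by induction. Each $K_n$ is connected, because the three sets $F_iK_{n-1}$ are connected and contain $a$. Since $K_n\to K$ in the Hausdorff metric, $K$ is the closure of $\bigcup_nK_n$. So $K$ is connected and contains $[0,1]$.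

\subsection*{Harmonic structure}
Let $\mathcal E_0(u)=(u(p)-u(q))^2$. The minimum of $2(u(p)-u(a))^2+2(u(a)-u(q))^2+r^{-1}(u(a)-u(o))^2$ over $u(a),u(o)$ is attained at $u(o)=u(a)=\frac12(u(p)+u(q))$ and equals $\mathcal E_0(u)$, whatever the value of $r$. This freedom in $r$ is what allows the choice $\gamma_3^2=s^2$. Lemma~\ref{lem:gluing} now reads as follows. Functions $u_1,u_2\in H(s\lambda)$ and $u_3\in H(s^2\lambda)$ are the pieces of some $u\in H(\lambda)$ if and only if
\begin{equation}\label{eq:glue}
u_1(q)=u_2(p)=u_3(p),\qquad 2\,\partial u_1(q)+2\,\partial u_2(p)+r^{-1}\partial u_3(p)=0,\qquad\partial u_3(q)=0,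
\end{equation}
every $u\in H(\lambda)$ arises in this way, and $\partial u(p)=2\,\partial u_1(p)$, $\partial u(q)=2\,\partial u_2(q)$.

\subsection*{A reflection}
We need a symmetry that exchanges $p$ and $q$. It swaps the two halves, moves twigs without flipping them, and fixes the central twig pointwise.

\begin{lemma}\label{lem:reflection}
There is a homeomorphism $\iota$ of $K$ with $\iota\circ\iota=\mathrm{id}$, $\iota(p)=q$, $\iota F_1=F_2\iota$, $\iota F_2=F_1\iota$, $\iota F_3=F_3$. It preserves $\mu$ and $\mathcal E$. Hence $u\mapsto u\circ\iota$ preserves $H(\lambda)$ and exchanges the values and the normal derivatives at $p$ and $q$.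
\end{lemma}

\begin{proof}
The continuous maps $g:K\to K$ with $g(p)=q$, $g(q)=p$ form a complete metric space for the uniform distance; it contains $g(z)=1-\operatorname{Re}z$. Define $\Theta g$ as $F_2gF_1^{-1}$ on $F_1K$, as $F_1gF_2^{-1}$ on $F_2K$, and as the identity on $F_3K$. At $a$ the first two expressions give $F_2(p)=a$ and $F_1(q)=a$, so $\Theta g$ is continuous, and it exchanges $p$ and $q$. The map $\Theta$ contracts by $\frac12$; let $\iota$ be its fixed point. It satisfies the three commutation relations. The map $j=\iota\iota$ fixes $p,q$, commutes with $F_1$ and $F_2$, and is the identity on $F_3K$; so $\sup_z|j(z)-z|\le\frac12\sup_z|j(z)-z|$ and $j=\mathrm{id}$.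

Both $\mu$ and $\iota_*\mu$ solve $\eta=2s(F_{1*}\eta+F_{2*}\eta)+\mu_3F_{3*}\mu$. The total variation of the difference of two solutions is at most $4s<1$ times itself, so $\iota_*\mu=\mu$. We have $\mathcal E_0(u\circ\iota)=\mathcal E_0(u)$, and $\mathcal E_m(u\circ\iota)=2\mathcal E_{m-1}(u_2\circ\iota)+2\mathcal E_{m-1}(u_1\circ\iota)+r^{-1}\mathcal E_{m-1}(u_3)$, which equals $\mathcal E_m(u)$ by induction. The last statement follows by replacing $v$ with $v\circ\iota$ in \eqref{eq:weak}.
\end{proof}

\section{The twig function and the transfer matrix}\label{sec:transfer}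

Let $\mathcal F_p,\mathcal F_q$ be the subspaces of $\mathcal F$ of functions vanishing at $p$, respectively $q$, and let $\mathcal G_0,\mathcal G_p,\mathcal G_q$ be the Green operators of $\mathcal F_0,\mathcal F_p,\mathcal F_q$. The eigenfunctions of $(\mathcal E,\mathcal F_p)$ are the $e\in H(x)$ with $e(p)=0=\partial e(q)$; call the distinct eigenvalues $\ell_1<\ell_2<\cdots$ the \emph{DN eigenvalues}.

\subsection*{The twig}
By \eqref{eq:glue} a twig acts on the rest of $K$ only through the relation between $u_3(p)$ and $\partial u_3(p)$ that is imposed by $\partial u_3(q)=0$. Unlike on an interval, a DN eigenfunction may be localized and carry no flux, so we single out the eigenvalues that are seen from $p$: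
\[
P=\{x>0:\ \text{there is }e\in H(x)\text{ with }e(p)=0,\ \partial e(q)=0,\ \partial e(p)\ne0\}\subset\{\ell_1,\ell_2,\dots\}.
\]
Let $\Pi_j$ be the orthogonal projection of $L^2(\mu)$ onto $\ker(1-\ell_j\mathcal G_p)$ and $\Pi_0$ the projection onto $\ker\mathcal G_p$. Put
\[
m(\lambda)=-\lambda\Bigl(\|\Pi_01\|^2+\sum_{j\ge1}\frac{\|\Pi_j1\|^2}{1-\lambda/\ell_j}\Bigr).
\]
Since $\sum_j\|\Pi_j1\|^2\le1$ and the $\ell_j$ have no finite accumulation point, $m$ is meromorphic on $\mathbb C$.

\begin{lemma}\label{lem:m}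
\begin{enumerate}
\item[(a)] The poles of $m$ are exactly the points of $P$.
\item[(b)] If $\lambda>0$ and $\lambda\notin P$, there is $u_0\in H(\lambda)$ with $u_0(p)=1$, $\partial u_0(q)=0$, and every $u\in H(\lambda)$ with $\partial u(q)=0$ satisfies $\partial u(p)=m(\lambda)u(p)$.
\item[(c)] If $\lambda\in P$, every $u\in H(\lambda)$ with $\partial u(q)=0$ satisfies $u(p)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $u\in H(\lambda)$ with $\partial u(q)=0$, the choice $v=1$ in \eqref{eq:weak} gives $\partial u(p)=-\lambda\int u\,d\mu$. Hence $\ell_j\in P$ if and only if $1$ is not orthogonal to the eigenspace of $\ell_j$, that is, $\Pi_j1\ne0$. This is (a). If $\lambda\notin P$, then $1\perp\ker(1-\lambda\mathcal G_p)$, and $u_0=\Pi_01+\sum_{\ell_j\ne\lambda}(1-\lambda/\ell_j)^{-1}\Pi_j1$ solves $(1-\lambda\mathcal G_p)u_0=1$. By \eqref{eq:resolvent} with $\phi=1$, we get $u_0\in H(\lambda)$, $u_0(p)=1$, $\partial u_0(q)=0$, and $\partial u_0(p)=-\lambda\int u_0\,d\mu=m(\lambda)$. For general $u$, Green's identity \eqref{eq:green}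 with $u_0$ has no contribution from $q$ and reads $u(p)m(\lambda)-\partial u(p)=0$. For (c), Green's identity with $e$ reads $u(p)\,\partial e(p)=0$.
\end{proof}

\subsection*{Cauchy data}
Put
\[
c_p(u)=\begin{pmatrix}u(p)\\-\partial u(p)\end{pmatrix},\qquad c_q(u)=\begin{pmatrix}u(q)\\\partial u(q)\end{pmatrix}.
\]
We say that a matrix $M$ \emph{transfers} $H(\lambda)$ if $c_q(u)=Mc_p(u)$ for all $u\in H(\lambda)$ and every vector of $\mathbb R^2$ occurs as $c_p(u)$. On the interval of Example~\ref{ex:interval} these are the data $(u,u')$ at the two ends; with $\lambda=k^2$ the matrix has diagonal entries $\cos k$, upper entry $k^{-1}\sin k$ and lower entry $-k\sin k$, and $m(\lambda)=-k\tan k$. On $K$ a transferring matrix need not exist for every $\lambda$, since a resonating twig forces a zero at its base by Lemma~\ref{lem:m}(c). The next lemma says that this is the only obstruction in one step of gluing. Let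
\[
Z=\begin{pmatrix}1&0\\0&2\end{pmatrix},\qquad y(\lambda)=r^{-1}m(s^2\lambda),\qquad Y(\lambda)=\begin{pmatrix}1&0\\y(\lambda)&1\end{pmatrix}.
\]

\begin{lemma}\label{lem:step}
Let $\lambda>0$ and $s^2\lambda\notin P$. If $M'$ transfers $H(s\lambda)$, then $ZM'Z^{-1}\,Y(\lambda)\,ZM'Z^{-1}$ transfers $H(\lambda)$.
\end{lemma}

\begin{proof}
Let $u\in H(\lambda)$. Then $c_p(u)=Zc_p(u_1)$ and $c_q(u)=Zc_q(u_2)$. By Lemma~\ref{lem:m}(b), $\partial u_3(p)=m(s^2\lambda)u(a)$, so the Kirchhoff condition in \eqref{eq:glue} becomes $-2\,\partial u_2(p)=y(\lambda)u(a)+2\,\partial u_1(q)$, that is, $Zc_p(u_2)=Y(\lambda)Zc_q(u_1)$. Composing the relations gives the formula. Conversely, given $c\in\mathbb R^2$, choose $u_1\in H(s\lambda)$ with $c_p(u_1)=Z^{-1}c$, then $u_2\in H(s\lambda)$ with $Zc_p(u_2)=Y(\lambda)Zc_q(u_1)$, and let $u_3=u_1(q)u_0$ with $u_0\in H(s^2\lambda)$ from Lemma~\ref{lem:m}(b). These pieces satisfy \eqref{eq:glue}, and $c_p(u)=c$.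
\end{proof}

Put $\kappa=\dfrac1{4r}=\dfrac{1-4s}{4s^2}$. A prime denotes evaluation at $s\lambda$ and a double prime evaluation at $s^2\lambda$.

\begin{proposition}\label{prop:M}
There are meromorphic functions $A,B,C$ on $\mathbb C$ and $\varepsilon\in(0,\ell_1)$ such that $M=\begin{pmatrix}A&B\\C&A\end{pmatrix}$ is holomorphic for $|\lambda|<\varepsilon$, $A(0)=B(0)=1$, $C(0)=0$, and $M(\lambda)$ transfers $H(\lambda)$ for $0<\lambda<\varepsilon$. With $b:=A'+\frac14yB'$, the following identities of meromorphic functions hold: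
\begin{gather}
A^2-BC=1,\qquad m=C/A,\label{eq:det}\\
M=ZM'Z^{-1}\,Y\,ZM'Z^{-1},\label{eq:Mrec}\\
A=2A'b-1,\qquad B=B'b,\label{eq:AB}\\
A=2A'^2-1+\kappa A'(A'+1)\bigl(1-A''^{-2}\bigr).\label{eq:rec}
\end{gather}
\end{proposition}

\begin{proof}
Let $h_p,h_q$ be the harmonic functions with boundary values $(1,0)$ and $(0,1)$ at $(p,q)$. For $0<\lambda<\lambda_1^D$ an element of $H(\lambda)$ is determined by its boundary values, and by \eqref{eq:resolvent} the one with the boundary values of $h_z$, $z\in V_0$, is $u_z=(1-\lambda\mathcal G_0)^{-1}h_z$. Testing \eqref{eq:weak} with $h_x$ and using $\mathcal E(u_z-h_z,h_x)=0$, we find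
\[
\partial u_z(x)=\Lambda_{xz}(\lambda):=\mathcal E(h_x,h_z)-\sum_{n\ge0}\lambda^{n+1}\int h_x\,\mathcal G_0^nh_z\,d\mu .
\]
The series converges for $|\lambda|<\lambda_1^D$. We have $\Lambda_{pq}=\Lambda_{qp}$ by self-adjointness, $\Lambda_{pp}=\Lambda_{qq}$ because $u_p\circ\iota=u_q$, and $\Lambda_{pp}(0)=1$, $\Lambda_{pq}(0)=-1$. Choose $\varepsilon<\ell_1\le\lambda^D_1$ with $\Lambda_{pq}\ne0$ on $|\lambda|<\varepsilon$. Solving $\partial u(p)=\Lambda_{pp}u(p)+\Lambda_{pq}u(q)$ for $u(q)$ and inserting the result in $\partial u(q)=\Lambda_{pq}u(p)+\Lambda_{pp}u(q)$ shows that $M$ transfers $H(\lambda)$, with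
\[
A=-\frac{\Lambda_{pp}}{\Lambda_{pq}},\qquad B=-\frac1{\Lambda_{pq}},\qquad C=\Lambda_{pq}-\frac{\Lambda_{pp}^2}{\Lambda_{pq}} .
\]
These formulas give the values at $0$ and $A^2-BC=1$. For $u_0$ as in Lemma~\ref{lem:m}(b) we get $0=\partial u_0(q)=C-Am$. A transferring matrix is unique, so Lemma~\ref{lem:step} gives \eqref{eq:Mrec} on $(0,\varepsilon)$, hence on the disc. If $M$ is meromorphic on $|\lambda|<\varepsilon'$, the right side of \eqref{eq:Mrec} is meromorphic on $|\lambda|<\varepsilon'/s$, because $y$ is meromorphic on $\mathbb C$. Iterating, $M$ extends to $\mathbb C$, and all identities persist by the identity theorem.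

We have $ZM'Z^{-1}=\begin{pmatrix}A'&B'/2\\2C'&A'\end{pmatrix}$. The first row of the product in \eqref{eq:Mrec} is
\[
A=A'^2+\tfrac12B'(yA'+2C')=2A'^2-1+\tfrac12yA'B',\qquad B=\tfrac12A'B'+\tfrac12B'(\tfrac12yB'+A'),
\]
where $B'C'=A'^2-1$ was used; this is \eqref{eq:AB}. Apply \eqref{eq:AB} at $s\lambda$: $B'=B''b'$ and $b'=(A'+1)/(2A'')$. With $\frac14y=\kappa C''/A''$ and $B''C''=A''^2-1$,
\[
b=A'+\kappa\,\frac{C''B''}{A''}\cdot\frac{A'+1}{2A''}=A'+\tfrac12\kappa(A'+1)\bigl(1-A''^{-2}\bigr),
\]
and $A=2A'b-1$ gives \eqref{eq:rec}.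
\end{proof}

Formally, $s=\frac14$ removes the twigs: then $\mu_3=0$, $\kappa=0$, and \eqref{eq:rec} is the doubling formula for $\cos\sqrt\lambda$. The recursion \eqref{eq:rec} is where the lattice condition enters. The twig is evaluated at $\gamma_3^2\lambda=s^2\lambda$, a point of the same sequence $s^n\lambda$; if $\gamma_3^2$ were not a power of $s$, the values of $A$ along this sequence would not form a closed system.

We must now say where the continued matrix $M$ still describes $H(\lambda)$.

\begin{definition}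
A number $\lambda>0$ is \emph{resonant} if $s^2\lambda\in P$. It is \emph{regular} if none of $s^n\lambda$, $n\ge0$, is resonant, and \emph{singular} otherwise.
\end{definition}

Thus $\lambda$ is regular if and only if $s^{n+2}\lambda\notin P$ for all $n\ge0$, and $s\lambda$ is regular whenever $\lambda$ is.

\begin{lemma}\label{lem:regular}
Let $\lambda>0$ be regular. Then $M$ and $b$ are holomorphic at $\lambda$, the matrix $M(\lambda)$ transfers $H(\lambda)$, and $\lambda\in P$ if and only if $A(\lambda)=0$. Moreover $A(s^2\lambda)\ne0$, so that \eqref{eq:AB} and \eqref{eq:rec} hold as identities between the values at $\lambda,s\lambda,s^2\lambda$.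
\end{lemma}

\begin{proof}
We use induction on the least $n$ with $s^n\lambda<\varepsilon$ for the statements on $M$. The case $n=0$ is in Proposition~\ref{prop:M}. For $n\ge1$, $M$ is holomorphic at $s\lambda$ and $M(s\lambda)$ transfers $H(s\lambda)$, and $y$ is holomorphic at $\lambda$ by Lemma~\ref{lem:m}(a). So $M$ is holomorphic at $\lambda$ by \eqref{eq:Mrec}, and it transfers $H(\lambda)$ by Lemma~\ref{lem:step}. The function $b$ is holomorphic at $\lambda$ since $M'$ and $y$ are. A solution with $c_p(e)=(0,t)^{\mathsf t}$, $t\neq0$, exists and has $\partial e(q)=tA(\lambda)$, which gives the statement on $P$. Finally $s^2\lambda$ is regular and not in $P$, so $A(s^2\lambda)\ne0$.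
\end{proof}

\section{The function $A$ below the first DN eigenvalue}\label{sec:A}

The recursion \eqref{eq:rec} propagates information from small $\lambda$ to large $\lambda$. It starts on an interval on which $A$ behaves like $\cos\sqrt\lambda$ on $[0,\pi^2/4]$. The injectivity of $A$ there will let us recover a point from its value, and the power series of $1/A$ will supply the estimates of Section~\ref{sec:tuning}. Write $x_1=\ell_1$.

\begin{lemma}\label{lem:A}
We have $x_1=\min P$, every $\lambda\in(0,x_1]$ is regular, and $A(x_1)=0$. On $[0,x_1)$,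
\[
\frac1{A(\lambda)}=\sum_{n\ge0}c_n\lambda^n,\qquad c_n\ge0,\quad c_0=1,\quad c_1=\tfrac12 .
\]
Hence $A$ decreases strictly from $1$ to $0$ on $[0,x_1]$, and $(1/A(\lambda)-1)/\lambda$ is nondecreasing on $(0,x_1)$. If $r\le\frac12$, then $c_n\le1$ for all $n$.
\end{lemma}

\begin{proof}
\emph{The Green kernel.} For $x\in K$ let $g_x\in\mathcal F_q$ satisfy $\mathcal E(g_x,f)=f(x)$ on $\mathcal F_q$. Let $x\ne q$. By the Cauchy--Schwarz inequality $f(x)^2\le g_x(x)\mathcal E(f)$, with equality only for multiples of $g_x$. So $g_x(x)=\operatorname{res}(x,q)$, and $g_x/g_x(x)$ is the unique minimizer of $\mathcal E$ among $f$ with $f(q)=0$, $f(x)=1$. By (F2) it has values in $[0,1]$. Thus $0\le g_x\le\operatorname{res}(x,q)$. Since $(\mathcal G_qh)(x)=\mathcal E(g_x,\mathcal G_qh)=\int g_xh\,d\mu$, the operator $\mathcal G_q$ preserves non-negativity and is bounded from $L^2(\mu)$ to $C(K)$.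

\emph{The ground state.} By Lemma~\ref{lem:reflection} the eigenvalues of $(\mathcal E,\mathcal F_q)$ are the $\ell_j$, so $\|\mathcal G_q\|=1/x_1$. If $f$ maximizes $\int f\,\mathcal G_qf\,d\mu/\int f^2\,d\mu$, so does $|f|$, because $\int f^+\mathcal G_qf^-\,d\mu\ge0$. So there is an eigenfunction $f\ge0$ for $x_1$ with $f(q)=0=\partial f(p)$, and $v=1$ in \eqref{eq:weak} gives $\partial f(q)=-x_1\int f\,d\mu\ne0$. Then $e=f\circ\iota$ shows $x_1\in P$, and $x_1=\min P$. If $\lambda\le x_1$, then $s^{n+2}\lambda<x_1$, so $\lambda$ is regular; $A(x_1)=0$ by Lemma~\ref{lem:regular}.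

\emph{The series.} Let $0<\lambda<x_1$. The series $u=\sum_n\lambda^n\mathcal G_q^n1$ converges in $L^2(\mu)$, hence uniformly, since each partial sum is $1+\lambda\mathcal G_q$ applied to the previous one. By \eqref{eq:resolvent}, $u\in H(\lambda)$, $u(q)=1$ and $\partial u(p)=0$. So $1=u(q)=A(\lambda)u(p)$, and $c_n=(\mathcal G_q^n1)(p)\ge0$. The function $g_p$ is orthogonal to $\mathcal F_0$, hence harmonic, with $g_p(q)=0$ and $g_p(p)=\operatorname{res}(p,q)=1$ by (F4). So $g_p=h_p$. From $h_p\circ\iota=h_q$ and $h_p+h_q=1$ we get $c_1=\int h_p\,d\mu=\frac12$. The monotonicity statements follow from $c_n\ge0$ and $c_1>0$.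

\emph{The bound $c_n\le1$.} By (F1), $\mathcal E(u)\ge r_i^{-1}\mathcal E(u_i)$, so $\operatorname{res}(F_ix,F_iy)\le r_i\operatorname{res}(x,y)$. Let $\eta=\sup_x\operatorname{res}(x,p)=\sup_x\operatorname{res}(x,q)$ and $r\le\frac12$. On $F_1K$ we have $\operatorname{res}(\cdot,p)\le\frac12\eta$. On $F_2K\cup F_3K$ we have $\operatorname{res}(\cdot,p)\le\operatorname{res}(\cdot,a)+\operatorname{res}(a,p)\le\frac12\eta+\frac12$. So $\eta\le1$ and $\mathcal G_q1\le1$; since $\mathcal G_q$ preserves non-negativity, $\mathcal G_q^n1\le1$ for all $n$.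
\end{proof}

\section{New localized eigenfunctions}\label{sec:new}

At a singular $\lambda$ the matrix $M$ is of no direct use. We descend instead to the smallest scale at which a twig resonates; below it everything is regular.

Call $\zeta$ a \emph{primary resonance} if $\zeta$ is resonant and $s\zeta$ is regular. If $\lambda$ is singular, there is a largest $n$ with $s^n\lambda$ resonant, because $\min P>0$; so $\lambda=s^{-n}\zeta$ with a unique primary resonance $\zeta$ and a unique $n\ge0$. For a primary resonance all $s^k\zeta$, $k\ge1$, are regular, and Lemma~\ref{lem:regular} with \eqref{eq:det}, \eqref{eq:AB} gives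
\begin{equation}\label{eq:primary}
A(s^2\zeta)=0,\qquad A(s\zeta)=-1,\qquad B(s\zeta)C(s\zeta)=0 .
\end{equation}
Further $b(s\zeta)=\frac14y(s\zeta)B(s^2\zeta)$, so that
\begin{equation}\label{eq:Bformula}
B(s\zeta)=\kappa\,B(s^2\zeta)^2\,\frac{C(s^3\zeta)}{A(s^3\zeta)},
\end{equation}
where $A(s^3\zeta)\ne0$, and $B(s^2\zeta)\ne0$ because $BC=-1$ at $s^2\zeta$.

\begin{definition}
A primary resonance $\zeta$ is a \emph{double resonance} if $B(s\zeta)=0$, or equivalently, by \eqref{eq:Bformula}, if $C(s^3\zeta)=0$. Otherwise it is \emph{simple}, and then $B(s\zeta)\ne0=C(s\zeta)$ by \eqref{eq:primary}.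
\end{definition}

The condition $B(s\zeta)=0$ says that $s\zeta$ is a Dirichlet eigenvalue with nonzero flux. It plays the role of $\sin kL=0$ in Section~\ref{sec:tree}, while $s^2\zeta\in P$ plays the role of $\cos k\ell=0$. At a singular $\lambda$ the two ends of $K$ decouple, and each satisfies a boundary condition of its own.

\begin{lemma}\label{lem:robin}
Let $\zeta$ be a primary resonance, $n\ge0$ and $u\in H(s^{-n}\zeta)$. If $\zeta$ is simple, then $\partial u(x)=\delta_nu(x)$ for $x\in\{p,q\}$, where $\delta_n=-2^{n+1}/B(s\zeta)\ne0$. If $\zeta$ is double, then $u(p)=u(q)=0$.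
\end{lemma}

\begin{proof}
We have $w=u\circ F_1^n\in H(\zeta)$. Its piece $w_3\in H(s^2\zeta)$ has $\partial w_3(q)=0$, so $w(a)=w_3(p)=0$ by Lemma~\ref{lem:m}(c). The piece $v=w_1\in H(s\zeta)$ satisfies $0=v(q)=-v(p)-B(s\zeta)\,\partial v(p)$ by \eqref{eq:primary}, with $v(p)=u(p)$ and $\partial v(p)=2^{-n-1}\partial u(p)$. This is the claim at $p$; applying it to $u\circ\iota$ gives the claim at $q$.
\end{proof}

The point of the lemma is that the constants $\delta_n$ have the same sign for all $n$ and at both ends, so that the three fluxes at $a$ cannot cancel when the resonance is simple.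

\begin{proposition}\label{prop:N}
$\mathcal N(\lambda)=0$ unless $\lambda=s^{-n}\zeta$ with a double resonance $\zeta$ and $n\ge1$. In that case $\dim\mathcal N(\lambda)\le1$ if $n=1$ and $\dim\mathcal N(\lambda)\le2$ if $n\ge2$.
\end{proposition}

\begin{proof}
We may assume $\lambda>0$, since $E^W(0)=0$. On $E^W(\lambda)$ consider the linear map $\Gamma(u)=(c_p(u_i),c_q(u_i))_{i=1,2,3}$. Its kernel consists of the $u$ with $u_i\in E^W(\gamma_i^2\lambda)$ for all $i$, which is $\bigoplus_iS_iE^W(\gamma_i^2\lambda)$. So $\dim\mathcal N(\lambda)$ is the rank of $\Gamma$. Let $u\in E^W(\lambda)$; then $c_p(u_1)=0$, $c_q(u_2)=0$ and $\partial u_3(q)=0$. Put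
\[
v=u(a),\qquad\varphi_1=\partial u_1(q),\qquad\varphi_2=\partial u_2(p),\qquad\varphi_3=\partial u_3(p),
\]
so that $2\varphi_1+2\varphi_2+r^{-1}\varphi_3=0$, and $\Gamma(u)$ is determined by $v,\varphi_1,\varphi_2,\varphi_3,u_3(q)$. Either $s\lambda$ is regular, or $s\lambda=s^{-(n-1)}\zeta$ with $n\ge1$ and a primary resonance $\zeta$.

\emph{Case 1: $s\lambda$ is regular.} Since $M(s\lambda)$ is invertible and transfers $H(s\lambda)$, we get $c_q(u_1)=0=c_p(u_2)$. So $v=\varphi_1=\varphi_2=0$, then $\varphi_3=0$ and $c_p(u_3)=0$. As $s^2\lambda$ is regular, $c_q(u_3)=0$. Thus $\Gamma(u)=0$.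

\emph{Case 2: $\zeta$ is simple.} By Lemma~\ref{lem:robin}, $\varphi_1=\varphi_2=\delta_{n-1}v$, so $4\delta_{n-1}v+r^{-1}\varphi_3=0$. If $n=1$, then $u_3\in H(s\zeta)$ and $0=\partial u_3(q)=C(s\zeta)v-A(s\zeta)\varphi_3=\varphi_3$; so $v=0$, $c_p(u_3)=0$, and $u_3(q)=0$ as $s\zeta$ is regular. If $n\ge2$, then $u_3\in H(s^{-(n-2)}\zeta)$ and $\varphi_3=\delta_{n-2}v=\frac12\delta_{n-1}v$; so $(4+\frac1{2r})\delta_{n-1}v=0$, $v=0$, and $0=\partial u_3(q)=\delta_{n-2}u_3(q)$ gives $u_3(q)=0$. In both subcases all $\varphi_i$ vanish and $\Gamma(u)=0$.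

\emph{Case 3: $\zeta$ is double.} Lemma~\ref{lem:robin} applied to $u_1$ gives $v=0$. If $n=1$, then $c_p(u_3)=(0,-\varphi_3)^{\mathsf t}$, and since $A(s\zeta)=-1$, $B(s\zeta)=0$ we get $c_q(u_3)=(0,\varphi_3)^{\mathsf t}$; so $u_3(q)=0$ and $\varphi_3=0$, and $\Gamma(u)$ is determined by $\varphi_1=-\varphi_2$. If $n\ge2$, Lemma~\ref{lem:robin} gives $u_3(q)=0$, and $\Gamma(u)$ is determined by $(\varphi_1,\varphi_2,\varphi_3)$ subject to one linear relation.
\end{proof}

\begin{proposition}\label{prop:exist}
If $\zeta$ is a double resonance, then $E^W(s^{-1}\zeta)\ne\{0\}$.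
\end{proposition}

\begin{proof}
Take $\phi\in H(s\zeta)$ with $c_p(\phi)=(0,1)^{\mathsf t}$; then $c_q(\phi)=(B(s\zeta),A(s\zeta))^{\mathsf t}=(0,-1)^{\mathsf t}$, so $\phi$ vanishes at $p,q$ and $\partial\phi(p)=\partial\phi(q)=-1$. As $s^2\zeta\in P$, there is $\psi\in H(s^2\zeta)$ with $\psi(p)=0=\partial\psi(q)$ and $\partial\psi(p)=1$. Let $g$ have the pieces $g_1=0$, $g_2=\phi$, $g_3=2r\psi$. All three vanish at $a$, and $2\cdot0+2\cdot(-1)+r^{-1}\cdot2r=0$, so $g\in H(\zeta)$ by \eqref{eq:glue}; the twig absorbs the flux of $\phi$. We have $c_p(g)=0$, $g(q)=0$ and $\partial g(q)=-2$. To cancel the flux at $q$, use a mirror image: let $u_1=g$, $u_2=-g\circ\iota$, $u_3=0$. The values at $a$ are $0$ and $2\cdot(-2)+2\cdot2+0=0$, so $u\in H(s^{-1}\zeta)$. Since $c_p(g)=0$, both $u$ and $\partial u$ vanish at $p$ and $q$, and $u\ne0$.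
\end{proof}

\section{Counting double resonances}\label{sec:count}

A double resonance imposes two conditions on the sequence $A(s^k\zeta)$, and \eqref{eq:rec} is a recursion of order two. So the sequence is determined up to choices of signs, and it determines $\zeta$ once it enters the interval of Lemma~\ref{lem:A}. Define $\sigma,\tau\in(0,1)$ by
\begin{equation}\label{eq:sigmatau}
\sigma^{-2}=1+\frac1{2\kappa},\qquad\kappa\sigma(\tau^{-2}-1)=2(1+\sigma).
\end{equation}

\begin{lemma}\label{lem:char}
Let $x>0$ and $\zeta=s^{-3}x$. Then $\zeta$ is a double resonance if and only if $s^kx\notin P$ for all $k\ge0$, $A(x)=1$ and $A(sx)=\pm\sigma$.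
\end{lemma}

\begin{proof}
The condition that $s^kx\notin P$ for all $k\ge0$ says that $s\zeta$ is regular; we assume it in both directions. Then \eqref{eq:rec} holds at the regular point $s^2\zeta=x/s$:
\begin{equation}\label{eq:atP}
A(s^2\zeta)=2A(x)^2-1+\kappa A(x)\bigl(A(x)+1\bigr)\bigl(1-A(sx)^{-2}\bigr).
\end{equation}
Let $\zeta$ be a double resonance. Then $A(s^2\zeta)=0$, and $C(x)=0$ gives $A(x)=\pm1$. For $A(x)=-1$ the right side of \eqref{eq:atP} is $1$. So $A(x)=1$ and $0=1+2\kappa(1-A(sx)^{-2})$, that is, $A(sx)^2=\sigma^2$.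

Conversely, let $A(x)=1$ and $A(sx)^2=\sigma^2$. Then \eqref{eq:atP} gives $A(s^2\zeta)=0$, so $s^2\zeta\in P$ and $\zeta$ is a primary resonance. By \eqref{eq:AB}, $2A(sx)b(x)=2$, so $b(x)\ne0$; and $B(sx)C(sx)=\sigma^2-1\ne0$. Hence $B(x)=B(sx)b(x)\ne0$, and $B(x)C(x)=A(x)^2-1=0$ forces $C(x)=0$.
\end{proof}

\begin{proposition}\label{prop:count}
$\displaystyle\sum_{\zeta\ \mathrm{double}}\zeta^{-d/2}\le(4\omega^3+\omega^4)\,x_1^{-d/2}$.
\end{proposition}

\begin{proof}
Let $\zeta$ be a double resonance, $x=s^3\zeta$ and $A_k=A(s^kx)$. All points $s^kx$ are regular and outside $P$, so $A_k\ne0$, and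
\begin{equation}\label{eq:orbit}
A_k=2A_{k+1}^2-1+\kappa A_{k+1}(A_{k+1}+1)\bigl(1-A_{k+2}^{-2}\bigr)\qquad(k\ge0),
\end{equation}
with $A_0=1$, $A_1=\pm\sigma$. To solve \eqref{eq:orbit} for $A_{k+2}^2$ we need $A_{k+1}\ne-1$. This holds for $k=0$. Suppose $A_{k+1}=-1$ with $k\ge1$. Then \eqref{eq:orbit} gives $A_k=1$. Whenever $A_{j+1}=1$ and $A_{j+2}^2=1$, it gives $A_j=1$, so descending we reach $A_1=1$, contradicting $|A_1|=\sigma<1$. Hence $A_{k+2}^2$ is determined by $(A_k,A_{k+1})$ for every $k\ge0$. For $k=0$, division by $A_1+1$ gives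
\begin{equation}\label{eq:k0}
2(1-A_1)=\kappa A_1\bigl(1-A_2^{-2}\bigr).
\end{equation}

Let $n\ge0$ be the least integer with $s^nx<x_1$. By Lemma~\ref{lem:A}, $A_k\in(0,1)$ for $k\ge n$, and $A_n$ determines $s^nx$, hence $x$, once $n$ is given. The value $n=0$ is impossible since $A_0=1$. If $n\in\{1,2\}$, then $A_2\in(0,1)$; the left side of \eqref{eq:k0} is positive and $1-A_2^{-2}<0$, so $A_1=-\sigma$. This excludes $n=1$, and for $n=2$ it gives $A_2=\tau$ by \eqref{eq:sigmatau}: there is at most one double resonance with $n=2$. For $n\ge3$ the signs of $A_1,\dots,A_{n-1}$ determine these numbers successively, and then $A_n>0$: there are at most $2^{n-1}$ double resonances with a given $n$. By minimality of $n$, $x\ge s^{1-n}x_1$, that is, $x^{-d/2}\le\omega^{n-1}x_1^{-d/2}$. Since $1-2\omega=\omega^2$,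
\[
\sum x^{-d/2}\le x_1^{-d/2}\Bigl(\omega+\sum_{n\ge3}(2\omega)^{n-1}\Bigr)=x_1^{-d/2}\Bigl(\omega+\frac{4\omega^2}{1-2\omega}\Bigr)=(4+\omega)\,x_1^{-d/2},
\]
and $\zeta^{-d/2}=\omega^3x^{-d/2}$.
\end{proof}

\section{The balance fails: proof of Theorem~\ref{thm:example}(i)}\label{sec:balance}

By the preceding proof a double resonance satisfies $\zeta\ge s^{-4}x_1$, so new localized eigenvalues lie above $s^{-5}x_1$. We show that $\beta$ is positive much earlier, and that this outweighs the whole sum \eqref{eq:Rsum}. Write $\lambda_1=\lambda_1^D$.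

\emph{Upper bound for $R$.} Since $(1-\omega)^2=(2-\sqrt2)^2=2\omega^2$, we have $\omega+2\sum_{n\ge2}\omega^n=\omega+\frac{2\omega^2}{1-\omega}=1$. As $(s^{-n}\zeta)^{-d/2}=\omega^n\zeta^{-d/2}$, Propositions~\ref{prop:N} and~\ref{prop:count} with \eqref{eq:Rsum} give
\begin{equation}\label{eq:Rbound}
\frac d2\int_0^\infty Rx^{-d/2-1}\,dx\le\sum_{\zeta\ \mathrm{double}}\zeta^{-d/2}\Bigl(\omega+2\sum_{n\ge2}\omega^n\Bigr)\le(4\omega^3+\omega^4)\,x_1^{-d/2}.
\end{equation}

\emph{Comparison of $x_1$ and $\lambda_1$.} We claim $x_1\le\lambda_1\le x_1/s$. The first inequality holds because $\mathcal F_0\subset\mathcal F_p$. For the second let $\phi$ be a DN eigenfunction for $x_1$ and let $w$ have the pieces $w_1=\phi$, $w_2=\phi\circ\iota$, $w_3\equiv\phi(q)$. All three equal $\phi(q)$ at $a$, and $w(p)=w(q)=\phi(p)=0$. So $0\ne w\in\mathcal F_0$, with $\mathcal E(w)=4\mathcal E(\phi)=4x_1\int\phi^2\,d\mu$ and $\int w^2\,d\mu\ge4s\int\phi^2\,d\mu$.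

\emph{Lower bound for $\beta$.} The functions in $\mathcal F_0$ that vanish at $a$ form the orthogonal sum $S_1\mathcal F_0\oplus S_2\mathcal F_0\oplus S_3\mathcal F_p$; here $S_3f$ is continuous for $f\in\mathcal F_p$ because $F_3K$ meets the other cells only at $F_3(p)$, and \eqref{eq:scaling} remains valid. By \eqref{eq:minmax}, $\rho_D(x)\ge2\rho_D(sx)+\rho(s^2x;\mathcal F_p)$, so that
\[
\beta(x)=\rho_D(x)-2\rho_D(sx)-\rho_D(s^2x)\ge\rho(s^2x;\mathcal F_p)-\rho_D(s^2x).
\]
On $[\lambda_1,\lambda_1/s)$ we have $\rho_D(sx)=\rho_D(s^2x)=0$, so $\beta=\rho_D\ge1$. On $[x_1/s^2,\lambda_1/s^2)$ we have $\rho(s^2x;\mathcal F_p)\ge1$ and $\rho_D(s^2x)=0$, so $\beta\ge1$. The two intervals are disjoint because $\lambda_1/s\le x_1/s^2$, and $\beta\ge0$ everywhere. Since $\frac d2\int_\alpha^{\alpha'}x^{-d/2-1}\,dx=\alpha^{-d/2}-\alpha'^{-d/2}$,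
\begin{equation}\label{eq:betabound}
\frac d2\int_0^\infty\beta x^{-d/2-1}\,dx\ge(1-\omega)\lambda_1^{-d/2}+\omega^2\bigl(x_1^{-d/2}-\lambda_1^{-d/2}\bigr).
\end{equation}

\emph{Conclusion.} Put $\theta=(\lambda_1/x_1)^{d/2}\in[1,1/\omega]$. From $\omega^2=1-2\omega$ we get $1-\omega-\omega^2=\omega$ and $4\omega^3+\omega^4-\omega^2=\omega^2(4\omega+\omega^2-1)=2\omega^3$. Subtracting \eqref{eq:Rbound} from \eqref{eq:betabound},
\[
\frac d2J\ge\lambda_1^{-d/2}\bigl(\omega-2\omega^3\theta\bigr)\ge\lambda_1^{-d/2}\,\omega(1-2\omega)=\omega^3\lambda_1^{-d/2}>0 .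
\]
Theorem~\ref{thm:criterion} with $N=3$ gives the lower bound $\frac14dJ\ge\frac12\omega^3\lambda_1^{-d/2}$. \hfill$\square$

\begin{remark}
The sign argument for $n=2$ in Proposition~\ref{prop:count} cannot be dropped from this computation. Allowing two double resonances with $n=2$ adds $\omega^4x_1^{-d/2}$ to \eqref{eq:Rbound}, which for $\theta=1/\omega$ equals $\omega^3\lambda_1^{-d/2}$, the entire margin.
\end{remark}

\section{Tuning the parameter: proof of Theorem~\ref{thm:example}(ii)}\label{sec:tuning}

We produce the lowest conceivable double resonance, the one with $n=2$, for which the values $A(s^k\zeta)$, $k=1,\dots,5$, are $-1,\,0,\,1,\,-\sigma,\,\tau$. The point $s^5\zeta<x_1$ is fixed by the value $\tau$, and what remains is the single equation $A(s^4\zeta)=-\sigma$, to be solved for $s$ by the intermediate value theorem.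

Let $I=[\frac18,s_2]$ with $s_2=\frac{\sqrt6-2}2<0.23<\sqrt5-2$. On $I$ the function $\kappa=\frac{1-4s}{4s^2}$ decreases from $8$ to $\frac12$ (the equation $\kappa=\frac12$ is $2s^2+4s-1=0$), so $r=\frac1{4\kappa}\le\frac12$ and the last part of Lemma~\ref{lem:A} applies. Let $\xi=\xi(s)\in(0,x_1)$ be the unique point with $A(\xi)=\tau$. The point $\xi/s$ is regular, since $s^{n+1}\xi<x_1$ for $n\ge0$, and \eqref{eq:rec} gives
\begin{equation}\label{eq:Phi}
\Phi(s):=A(\xi/s)+\sigma=2\tau^2-1+\sigma-\kappa\tau(\tau+1)\bigl(A(s\xi)^{-2}-1\bigr).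
\end{equation}

\subsection*{Continuity in $s$}
Both the form and the measure depend on $s$. Instead of perturbation theory we use the recursion again: it determines the Taylor coefficients of $A$ at $0$ and then carries continuity upward. Write $A(\lambda;s)$ and $x_1(s)$.

\begin{lemma}\label{lem:cont}
Let $s_0\in I$ and $0\le\lambda_0<x_1(s_0)$. There is a neighborhood $U$ of $(\lambda_0,s_0)$ in $[0,\infty)\times I$ such that $A(\cdot\,;s)$ is holomorphic at $\lambda$ for all $(\lambda,s)\in U$ and $A$ is continuous on $U$.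
\end{lemma}

\begin{proof}
Let $A(\lambda;s)=\sum_nt_n(s)\lambda^n$ near $0$; then $t_0=1$ and $t_1=-c_1=-\frac12$. Compare the coefficients of $\lambda^n$ in \eqref{eq:rec}. The term $2A'^2$ contains $t_n$ only as $4s^nt_n$. The factor $1-A''^{-2}$ vanishes at $0$ and its $n$th coefficient is $2s^{2n}t_n$ plus a polynomial in $s$ and $t_1,\dots,t_{n-1}$, while $A'(A'+1)$ equals $2$ at $0$. Hence
\[
t_n\,(1-4s^n-4\kappa s^{2n})=\text{a polynomial in }t_1,\dots,t_{n-1},s,\kappa .
\]
With $z=s^{n-1}$ the factor equals $1-4sz-(1-4s)z^2=(1-z)(1+z-4sz)$. It vanishes for $n=1$, which is why $t_1$ had to be found separately, and is positive for $n\ge2$. By induction every $t_n$ is continuous on $I$.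

Since $0\le c_n\le1$, the function $h(\lambda)=\sum_nc_n\lambda^n$ is holomorphic on $|\lambda|<1$, and $hA=1$ there by the identity theorem. For $|\lambda|\le\frac13$ we have $|h-1|\le\sum_{n\ge1}3^{-n}=\frac12$, so $A$ is holomorphic with $|A|\le2$, and Cauchy's estimate gives $|t_n(s)|\le2\cdot3^n$ on $I$. So the series converges locally uniformly on $[0,\frac13)\times I$, which proves the lemma for $\lambda_0<\frac13$.

In general, use induction on the least $j$ with $s_0^j\lambda_0<\frac13$. For $j\ge1$ the lemma holds at $(s_0\lambda_0,s_0)$ and $(s_0^2\lambda_0,s_0)$, and $A(s_0^2\lambda_0;s_0)>0$ by Lemma~\ref{lem:A}. So for $(\lambda,s)$ near $(\lambda_0,s_0)$ the function $A(\cdot\,;s)$ is holomorphic at $s\lambda$ and $s^2\lambda$, both values depend continuously on $(\lambda,s)$, and the second is positive. The right side of \eqref{eq:rec} is then holomorphic at $\lambda$ and continuous in $(\lambda,s)$, and it equals $A$.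
\end{proof}

The functions $\kappa,\sigma,\tau$ are continuous on $I$. To see that $\xi$ is continuous at $s_0$, let $\xi_0=\xi(s_0)$ and $0<\eta<\xi_0$ with $\xi_0+\eta<x_1(s_0)$. By Lemma~\ref{lem:cont} and compactness of $[0,\xi_0+\eta]$, the function $A$ is continuous on $[0,\xi_0+\eta]\times I'$ for a neighborhood $I'$ of $s_0$ in $I$, and positive there after shrinking $I'$. Since $A(x_1(s);s)=0$, this gives $x_1(s)>\xi_0+\eta$. The inequalities $A(\xi_0-\eta;s)>\tau(s)>A(\xi_0+\eta;s)$ hold at $s_0$, hence near $s_0$, and $A(\cdot\,;s)$ decreases on $[0,x_1(s)]$; so $|\xi(s)-\xi_0|<\eta$. By Lemma~\ref{lem:cont} at $(s_0\xi_0,s_0)$, the positive function $s\mapsto A(s\xi(s);s)$ is continuous, and by \eqref{eq:Phi} so is $\Phi$.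

\subsection*{Signs at the endpoints}
By \eqref{eq:sigmatau}, $\tau^{-2}=1+\frac2\kappa(1+\sigma^{-1})$.

At $s=s_2$ we have $\kappa=\frac12$, $\sigma=\frac1{\sqrt2}<0.71$ and $\tau^{-2}=5+4\sqrt2>10.6$, so $2\tau^2-1+\sigma<0.19-1+0.71<0$. The last term of \eqref{eq:Phi} is negative because $A(s\xi)\in(0,1)$. Hence $\Phi(s_2)<0$.

At $s=\frac18$ we have $\kappa=8$, $\sigma=\sqrt{16/17}>0.97$ and $\tau^{-2}=1+\frac14\bigl(1+\frac{\sqrt{17}}4\bigr)\in(1.5075,1.5082)$. So $\tau^{-1}<1.2281$, $\tau<0.815$ and $\tau^2>0.663$. The monotonicity of $(1/A-1)/\lambda$ in Lemma~\ref{lem:A} gives $A(s\xi)^{-1}-1\le s(\tau^{-1}-1)<0.0286$, so $A(s\xi)^{-2}-1<1.0286^2-1<0.0581$. Therefore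
\[
\Phi(\tfrac18)>1.326-1+0.97-8\cdot0.815\cdot1.815\cdot0.0581>1.29-0.69>0 .
\]

\subsection*{The double resonance}
There is $s_*\in(\frac18,s_2)$ with $\Phi(s_*)=0$. Fix $s=s_*$ and put $x=\xi/s^2$, so that $A(s^2x)=\tau$ and $A(sx)=-\sigma$. For $k\ge2$ we have $s^kx<x_1$, so $s^kx\notin P$; thus $x$ and $sx$ are regular. By \eqref{eq:rec} at $x$ and \eqref{eq:sigmatau},
\[
A(x)-1=2\sigma^2-2+\kappa\sigma(1-\sigma)(\tau^{-2}-1)=(1-\sigma)\bigl[\kappa\sigma(\tau^{-2}-1)-2(1+\sigma)\bigr]=0 .
\]
Since $A(x)=1$ and $A(sx)=-\sigma$ are nonzero, $x,sx\notin P$ by Lemma~\ref{lem:regular}. By Lemma~\ref{lem:char}, $\zeta=s^{-3}x$ is a double resonance, and Proposition~\ref{prop:exist} yields a pre-localized eigenfunction with eigenvalue $s^{-1}\zeta$. \hfill$\square$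

\begin{thebibliography}{9}

\bibitem{DLE}
\emph{Distributions of localized eigenvalues of Laplacians on post critically finite self-similar sets},
\texttt{http://janroman.dhis.org/\allowbreak finance/\allowbreak Related\%20to\%20Fractals/\allowbreak fractals/\allowbreak 3243a.pdf}

\bibitem{Kig}
Kigami, \emph{Analysis on Fractals}.

\end{thebibliography}
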